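# Closed curves with $k$ self-intersections, counted up to homeomorphism

## 1. Self-intersection numbers and mapping class orbits

Throughout, $g\ge 2$, $\Sigma=\Sigma_g$ is a closed oriented surface of genus $g$, and $|\chi|=2g-2$.

**Definition (self-intersection number).** A closed curve is a continuous map $f:\mathbb R/\mathbb Z\to\Sigma$. Its number of self-intersections is the number of unordered pairs $\{s,t\}$ with $s\ne t$ and $f(s)=f(t)$. For a free homotopy class $\gamma$ of closed curves, $I(\gamma)$ is the minimum of this number over all curves in $\gamma$. Free homotopy classes are oriented. (With unoriented classes every count below changes by a factor of at most $2$, which is invisible after taking logarithms and dividing by $\sqrt k$.)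

So a double point counts once, and a point passed three times counts three times.

**Example 1.** Let $c$ be a simple closed curve that does not separate $\Sigma$. Then $I(c)=0$. The class $c^2$, which runs twice around $c$, has $I(c^2)=1$. In an annulus around $c$ one can draw it with one double point. It cannot be drawn with none. Indeed, a simple curve $d$ in the class $c^2$ would have $[d]=2[c]\neq 0$ in $H_1(\Sigma;\mathbb Z)$, so $d$ would be nonseparating, and some closed curve would have algebraic intersection $\pm1$ with it. But every algebraic intersection number with $2[c]$ is even.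

**Definition (mapping class group, $N_k$).** $\mathrm{MCG}(\Sigma)=\mathrm{Homeo}^+(\Sigma)/\mathrm{Homeo}^+_0(\Sigma)$ is the group of orientation-preserving homeomorphisms modulo those isotopic to the identity. It acts on free homotopy classes, and $I(\varphi\gamma)=I(\gamma)$, because composing with a homeomorphism does not change which parameters coincide. Put
$$N_k(\Sigma)=\big|\{\text{free homotopy classes }\gamma \text{ with } I(\gamma)=k\}/\mathrm{MCG}(\Sigma)\big| .$$

**Example 2 ($k=0$ by hand).** A class with $I=0$ contains a simple closed curve. By the classification of surfaces, up to orientation-preserving homeomorphism an oriented simple closed curve either bounds a disc (the trivial class), or is nonseparating (one orbit), or separates $\Sigma$ with genus $h$ on its left and $g-h$ on its right, $1\le h\le g-1$. Homotopic essential simple closed curves are isotopic, with their orientations (no nontrivial class equals its inverse, by a fact recalled in Section 2), so $h$ depends only on the class, and these types are different. Hence $N_0(\Sigma_g)=1+1+(g-1)=g+1$. Note that each nontrivial orbit here may contain infinitely many classes.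 Dividing by $\mathrm{MCG}(\Sigma)$ is essential.

## 2. Closed geodesics, crossing pairs, and measures on $T^1X$

Fix a hyperbolic metric on $\Sigma$. This gives $X=\Gamma\backslash\mathbb H^2$ with $\Gamma\subset G=PSL_2(\mathbb R)$ discrete, torsion-free and cocompact, and $X$ has area $2\pi|\chi|$. We use these textbook facts.

Every $a\in\Gamma\setminus\{1\}$ is hyperbolic: it translates along an axis, oriented from its repelling to its attracting fixed point in $\partial\mathbb H^2$. Conjugacy classes in $\Gamma\setminus\{1\}$ correspond to nontrivial oriented free homotopy classes $\gamma$. Each such class contains a closed geodesic, unique up to shifting the parameter, and its length $\ell(\gamma)$ (the translation length) is minimal in the class. For every $L$ only finitely many classes have $\ell(\gamma)\le L$. Write $\mathrm{sys}(X)>0$ for the smallest length. The stabilizer in $\Gamma$ of an axis is infinite cyclic, and no element of $\Gamma$ reverses an axis, since it would fix a point on the axis and $\Gamma$ is torsion-free.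

**Definition (primitive).** A nontrivial class is primitive if it is not a proper power.

**Example 3.** A nonseparating simple closed curve $c$ is primitive: some closed curve $d$ has algebraic intersection $\pm1$ with $c$, and if $c=b^n$ then $n$ divides $\pm1$. The class $c^2$ is not primitive.

**Definition (crossing number).** For primitive $\gamma,\beta$, possibly equal, with geodesics parametrized by arclength,
$$i(\gamma,\beta)=\#\{(\sigma,\tau)\in\mathbb R/\ell(\gamma)\mathbb Z\times\mathbb R/\ell(\beta)\mathbb Z:\ \gamma(\sigma)=\beta(\tau),\ \text{transversal crossing}\}.$$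

**Example 4.** If $c,d$ are primitive with algebraic intersection $\pm1$, then $i(c,d)$ is odd: the two geodesics are not the same up to orientation, so all their crossings are transversal and are counted, with signs, by the algebraic intersection. If a primitive geodesic $\gamma$ has one transversal double point and no other, at parameters $\sigma_1\neq\sigma_2$, then $i(\gamma,\gamma)=2$: both $(\sigma_1,\sigma_2)$ and $(\sigma_2,\sigma_1)$ count. This factor $2$ will decide everything.

**Definition (Liouville measure).** $T^1X=\Gamma\backslash G$ is the unit tangent bundle, $\pi:T^1X\to X$ the projection, $g_t$ the geodesic flow, and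
$$dm=\frac{dA\,d\theta}{2\pi\cdot 2\pi|\chi|}=\frac{dA\,d\theta}{4\pi^2|\chi|}$$
is the Liouville probability measure, which is $g_t$-invariant. By the theorem of Hopf and Hedlund it is mixing, in particular ergodic.

**Example 5.** The vectors based in an embedded disc of radius $\rho$ have $m$-measure $\frac{2\pi(\cosh\rho-1)}{2\pi|\chi|}=\frac{\cosh\rho-1}{|\chi|}$, and every set of vectors contained in a smooth surface is $m$-null.

**Definition ($\mu_\gamma$).** Let $\mathcal P$ be the space of Borel probability measures on $T^1X$ with the weak* topology. It is compact and metrizable. For a nontrivial class $\gamma$ let $\mu_\gamma\in\mathcal P$ be the uniform measure on the tangent vectors of its geodesic, $\int f\,d\mu_\gamma=\frac1{\ell(\gamma)}\int_0^{\ell(\gamma)}f(\gamma'(t))\,dt$.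

**Example 6.** $\mu_{\gamma^n}=\mu_\gamma$ for $n\ge1$. Each $\mu_\gamma$ lives on a circle, so $\mu_\gamma\neq m$, but $\mu_\gamma$ can be close to $m$ in $\mathcal P$.

## 3. The Aougab–Souto conjecture and a lower bound for the limsup

How fast does the number of types of curves with $k$ self-intersections grow with $k$? Aougab and Souto proved that for all $\delta>0$ and all sufficiently large $k$,
$$\exp\!\big((\pi\sqrt{2g-2}-\delta)\sqrt k\big)\le N_k(\Sigma_g)\le \exp\!\big((4\sqrt2\sqrt{2g-2}+\delta)\sqrt k\big),$$
and they conjecture that the lower bound is sharp:
$$\lim_{k\to\infty}\frac{\log N_k(\Sigma_g)}{\sqrt k}=\pi\sqrt{2g-2}.$$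
The question, as stated in "Extremal and random hyperbolic geometry", is to prove or disprove this.

**Theorem.** For every $g\ge 2$,
$$\limsup_{k\to\infty}\frac{\log N_k(\Sigma_g)}{\sqrt k}\ \ge\ \sqrt2\,\pi\sqrt{2g-2}\ >\ \pi\sqrt{2g-2}.$$
In particular $\log N_k(\Sigma_g)/\sqrt k$ does not converge to $\pi\sqrt{2g-2}$, and the conjecture is false for every $g\ge2$.

Only this lower bound for the limsup is claimed, not the existence or the value of a limit. It is compatible with the quoted upper bound since $\sqrt2\,\pi<4\sqrt2$.

**Remark on the convention.** Could the conjecture be rescued by counting each double point twice? No: then all self-intersection numbers would be even, so $N_k=0$ for odd $k$, and both the quoted lower bound and the conjecture as stated would fail. With the doubled count, $\sqrt k$ is multiplied by $\sqrt2$, and the argument below gives $\pi\sqrt{2g-2}$ as a lower bound for the limsup along even $k$. Whether that value is sharp is not decided here.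

## 4. Counting all geodesics of bounded length, and two losses

A natural first attempt: a closed geodesic of length at most $T$ has at most a constant times $T^2$ self-intersections, and there are exponentially many of them (at least $ce^T/T$, by Section 8). Sort them by self-intersection number and use the pigeonhole principle. This fails in two places.

*The constant.* We will see in (2) and Lemma 2 that $I(\gamma)\le \frac1{2\varepsilon^2}\ell(\gamma)^2$ for primitive $\gamma$ and any $\varepsilon<\frac12\mathrm{sys}(X)$. With $k\le T^2/(2\varepsilon^2)$ and about $e^T$ curves, this would give only the exponent $\sqrt2\,\varepsilon$, which depends on the chosen metric.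

*The orbits.* We must count orbits, and one orbit may contain many geodesics of length at most $T$. Let $a,b$ be smooth simple loops meeting only at their common base point, crossing there, so that their algebraic intersection is $\pm1$. Let $\tau$ be the Dehn twist along $b$. Then $\tau^na$ is the class of $ab^{\pm n}$, of length at most $\mathrm{length}(a)+n\,\mathrm{length}(b)$. These classes are distinct, since their homology classes $[a]\pm n[b]$ are. So the number of classes of length at most $T$ in the orbit of $a$ tends to infinity with $T$, although all of them have $I=0$. Counting classes says nothing directly about counting orbits.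

The way past both points is to keep only those $\gamma$ of length about $T$ for which $\mu_\gamma$ is close to the Liouville measure $m$. We shall prove three things:

1. for such $\gamma$, $I(\gamma)$ is $\frac{\ell(\gamma)^2}{2\pi^2|\chi|}$ up to a factor near $1$ (Lemma 5);
2. each mapping class orbit contains a bounded number of such $\gamma$ with length about $T$ (Lemma 6);
3. there are still at least $ce^T/T$ of them (Proposition 7).

The curves $\tau^na$ do not contradict the second point: they are simple, so by the first point their measures stay away from $m$.

## 5. Crossing numbers as orbits of crossing axes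

**Lemma 1.** For primitive $\gamma,\beta$, $i(\gamma,\beta)$ is the number of $\Gamma$-orbits of pairs $(A,A')$ of crossing geodesics in $\mathbb H^2$, with $A$ a lift of $\gamma$ and $A'$ a lift of $\beta$. Consequently
$$i(\varphi\gamma,\varphi\beta)=i(\gamma,\beta)\qquad(\varphi\in\mathrm{MCG}(\Sigma)).\tag{1}$$

**Step 1: from crossings to pairs of axes.** Given a transversal crossing $(\sigma,\tau)$, choose a lift $\tilde p\in\mathbb H^2$ of the crossing point. There is a unique lift $A$ of $\gamma$ through $\tilde p$ at parameter $\sigma$, and a unique lift $A'$ of $\beta$ through $\tilde p$ at parameter $\tau$. They cross at $\tilde p$. Another choice of $\tilde p$ moves $(A,A')$ by an element of $\Gamma$.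

**Step 2: the inverse map.** Let $(A,A')$ cross at $\tilde p$. We claim that the parameter of $\tilde p$ on $A$ is determined modulo $\ell(\gamma)$. Suppose $t\mapsto A(t)$ and $t\mapsto A(t+c)$ both lift $\gamma$. Being lifts of the same curve, they differ by some $h\in\Gamma$, so $hA(t)=A(t+c)$ for all $t$ and $h\in\mathrm{Stab}(A)$. By primitivity $\mathrm{Stab}(A)$ is generated by an element of translation length $\ell(\gamma)$, so $c\in\ell(\gamma)\mathbb Z$. The same holds for $A'$. So $(A,A')$ determines $(\sigma,\tau)$, translating by $\Gamma$ does not change it, and the two maps are mutually inverse.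

**Step 3: invariance.** Represent $\varphi$ by a homeomorphism, lift it to $\tilde\varphi:\mathbb H^2\to\mathbb H^2$, and let $\varphi_*$ be the automorphism of $\Gamma$ with $\tilde\varphi h=\varphi_*(h)\tilde\varphi$. It is a textbook fact that $\tilde\varphi$ extends to a homeomorphism of $\partial\mathbb H^2$ with the same equivariance. This extension carries the repelling and attracting fixed points of $h$ to those of $\varphi_*(h)$, hence the endpoint pairs of lifts of $\gamma$ to those of lifts of $\varphi\gamma$, bijectively, and likewise for $\beta$. (The class $\varphi\gamma$ is primitive, since $\varphi_*$ is an automorphism.) Two geodesics cross exactly when their endpoint pairs are linked on the circle, and a homeomorphism of the circle preserves linking. So it induces a bijection of $\Gamma$-orbits of crossing pairs. $\square$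

**Lemma 2.** For primitive $\gamma$, $I(\gamma)=\frac12 i(\gamma,\gamma)$.

**Step 1: every curve in the class has at least this many self-intersections.** Let $f:\mathbb R/\mathbb Z\to\Sigma$ represent $\gamma$. The lifts of $f$ to $\mathbb R\to\mathbb H^2$ are permuted simply transitively by $\Gamma$. Up to shifts of the parameter by integers they correspond to the cosets of the cyclic group generated by an element in the class of $\gamma$, which by primitivity is the stabilizer of its axis. So they correspond to the axes $A$ that lift $\gamma$. Write $\tilde f_A$ for the lift belonging to $A$; it has the same endpoints at infinity as $A$.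

If $A,A'$ cross, their endpoints are linked, and two paths in a closed disc joining linked pairs of boundary points meet. So $\tilde f_A(s)=\tilde f_{A'}(t)$ for some $s,t$. We have $s\not\equiv t$ modulo $1$: otherwise, after shifting one parameter by an integer, $s=t$, and the element $h\in\Gamma$ with $\tilde f_{A'}=h\tilde f_A$ fixes the point $\tilde f_A(s)$. Then $h=1$ and $A=A'$, which is absurd.

Conversely, as in Lemma 1, a pair $(s,t)$ modulo $1$ with $f(s)=f(t)$ determines $(A,A')$ up to $\Gamma$: choose a lift of the common point and take the lifts of $f$ through it at parameters $s$ and $t$. So the ordered pairs $(s,t)$, $s\neq t$, with $f(s)=f(t)$ map to $\Gamma$-orbits of pairs of axes, and every orbit of crossing pairs is hit. There are therefore at least $i(\gamma,\gamma)$ ordered pairs, that is, at least $\frac12i(\gamma,\gamma)$ unordered ones.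

**Step 2: the geodesic attains the bound.** Let $\gamma(\sigma)=\gamma(\tau)$ with $\sigma\not\equiv\tau$ modulo $\ell(\gamma)$. We show that the crossing is transversal. If $\gamma'(\sigma)=\gamma'(\tau)$, then $\gamma(t)=\gamma(t+\tau-\sigma)$ for all $t$, and as in Step 2 of Lemma 1 primitivity gives $\tau-\sigma\in\ell(\gamma)\mathbb Z$, a contradiction. If $\gamma'(\sigma)=-\gamma'(\tau)$, then $\gamma(\sigma+t)=\gamma(\tau-t)$ for all $t$. Differentiating at $t=\frac{\tau-\sigma}2$ gives $\gamma'(u)=-\gamma'(u)$ with $u=\frac{\sigma+\tau}2$, which is impossible. So the geodesic has exactly $i(\gamma,\gamma)$ ordered pairs and $\frac12i(\gamma,\gamma)$ unordered ones.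

If one prefers curves with only double points, perturb near each multiple point so that any two of the branches there still cross exactly once and no three meet. The count does not change. $\square$

Primitivity matters in Lemma 2. For $c^2$ as in Example 1 the lifts are the axes of conjugates of $c$, no two of which cross since $I(c)=0$, while $I(c^2)=1$.

## 6. The crossing number as an integral against $\mu_\gamma\times\mu_\beta$

Fix $0<\varepsilon<\frac12\mathrm{sys}(X)$ and let $S\subset T^1X\times T^1X$ be the set of $(v,w)$ for which the open segments $\pi g_{(0,\varepsilon)}v$ and $\pi g_{(0,\varepsilon)}w$ cross transversally at some point. A transversal crossing persists under small perturbation, so $S$ is open. For example $(v,v)\notin S$, while $S$ contains $(v,w)$ if $w$ is $g_{\varepsilon/2}v$ rotated by a right angle and flowed back by $\varepsilon/2$.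

**Uniqueness of the crossing.** A geodesic segment of length $\varepsilon$ is embedded: a self-intersection would produce a geodesic loop of length less than $\mathrm{sys}(X)$. Such a loop is null-homotopic, but a geodesic loop lifts to a geodesic arc with distinct endpoints. If two such segments cross transversally at $p$, they have no other common point $p'$: the two sub-arcs from $p$ to $p'$ would form a loop of length less than $2\varepsilon<\mathrm{sys}(X)$, hence null-homotopic, so they would lift to geodesic arcs in $\mathbb H^2$ with the same endpoints and coincide, against transversality at $p$. So for $(v,w)\in S$ the crossing point, and its parameters on the two segments, are unique.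

**Lemma 3.** For primitive $\gamma,\beta$,
$$\varepsilon^2\,i(\gamma,\beta)=\ell(\gamma)\ell(\beta)\,(\mu_\gamma\times\mu_\beta)(S),\qquad\text{in particular}\quad i(\gamma,\beta)\le\varepsilon^{-2}\ell(\gamma)\ell(\beta).\tag{2}$$

**Proof.** The purpose is to replace counting by measuring. The right side of the equation is the area of the set of $(s,t)\in\mathbb R/\ell(\gamma)\mathbb Z\times\mathbb R/\ell(\beta)\mathbb Z$ for which $\gamma(s,s+\varepsilon)$ and $\beta(t,t+\varepsilon)$ cross transversally. This set is the union, over all transversal crossings $(\sigma,\tau)$, of the squares $\{\sigma\in(s,s+\varepsilon),\ \tau\in(t,t+\varepsilon)\}$. Each square is embedded, because $\varepsilon<\mathrm{sys}(X)\le\ell(\gamma),\ell(\beta)$, and has area $\varepsilon^2$. Two different squares are disjoint: a common point $(s,t)$ would give two segments of length $\varepsilon$ with two different transversal crossings. $\square$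

**Lemma 4.** $(m\times m)(S)=\dfrac{\varepsilon^2}{\pi^2|\chi|}$ and $(m\times m)(\partial S)=0$.

**Step 1: the value.** Fix $v$. A vector $w$ with $(v,w)\in S$ is determined uniquely by the arclength $s\in(0,\varepsilon)$ of the crossing on the segment of $v$, the angle $\theta\in(0,2\pi)\setminus\{\pi\}$ from $g_sv$ to the direction of $w$'s segment there, and the time $t\in(0,\varepsilon)$ that $w$ needs to reach it. All such triples occur. So $w=\Psi(s,\theta,t)=g_{-t}u(s,\theta)$, where $u(s,\theta)$ is $g_sv$ rotated by $\theta$. In these coordinates
$$dA\,d\theta=|\sin\theta|\,ds\,dt\,d\theta .$$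
At $t=0$: the base point moves with velocity $g_sv$ in the $s$-direction and $-u$ in the $t$-direction, both without rotation relative to parallel transport, and the parallelogram spanned by these two unit vectors has area $|\sin\theta|$; the $\theta$-direction only rotates the vector. For other $t$: $g_{-t_0}\Psi(s,\theta,t)=\Psi(s,\theta,t+t_0)$ and $g_{-t_0}$ preserves $dA\,d\theta$, so the density does not depend on $t$. Hence
$$m\{w:(v,w)\in S\}=\frac{\varepsilon^2}{4\pi^2|\chi|}\int_0^{2\pi}|\sin\theta|\,d\theta=\frac{4\varepsilon^2}{4\pi^2|\chi|}=\frac{\varepsilon^2}{\pi^2|\chi|}$$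
for every $v$. Integrate over $v$.

**Step 2: the boundary is null.** This is what makes $S$ usable with weak* convergence. Let $(v,w)\in\partial S$. It is a limit of points of $S$; passing to a limit of the crossing parameters gives $s,t\in[0,\varepsilon]$ with $\pi g_sv=\pi g_tw$. If $s,t\in(0,\varepsilon)$ and $g_sv\ne\pm g_tw$, the crossing would be transversal and $(v,w)\in S$, which is impossible since $S$ is open. So $s\in\{0,\varepsilon\}$, or $t\in\{0,\varepsilon\}$, or $g_sv=\pm g_tw$. For fixed $v$ the vector $w$ then lies in one of finitely many smooth images of manifolds of dimension at most $2$, with coordinates $(\theta,t)$, $(s,\theta)$ or $(s,t)$ respectively. In the $3$-manifold $T^1X$ these are $m$-null. Apply Fubini. $\square$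

**Lemma 5.** For every $\delta\in(0,1)$ there is a neighborhood $\mathcal U_1$ of $m$ in $\mathcal P$ such that every primitive $\gamma$ with $\mu_\gamma\in\mathcal U_1$ satisfies
$$(1-\delta)\frac{\ell(\gamma)^2}{2\pi^2|\chi|}\le I(\gamma)\le(1+\delta)\frac{\ell(\gamma)^2}{2\pi^2|\chi|}.\tag{3}$$

**Proof.** If $\mu_n\to m$ then $\mu_n\times\mu_n\to m\times m$. Since $(m\times m)(\partial S)=0$, the portmanteau theorem gives $(\mu_n\times\mu_n)(S)\to(m\times m)(S)$. So $\mu\mapsto(\mu\times\mu)(S)$ is continuous at $m$, and on some neighborhood $\mathcal U_1$ of $m$ it lies within a factor $1\pm\delta$ of $\frac{\varepsilon^2}{\pi^2|\chi|}$. Insert this in (2) with $\beta=\gamma$ to get $i(\gamma,\gamma)$ within $1\pm\delta$ of $\frac{\ell(\gamma)^2}{\pi^2|\chi|}$, and halve it by Lemma 2. $\square$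

The auxiliary $\varepsilon$ has disappeared. The factor $\sqrt2$ in the Theorem comes from this halving. A geodesic of length $T$ near $m$ has about $T^2/(\pi^2|\chi|)$ ordered crossing pairs and half as many double points. Writing $e^T$ in terms of $k=i(\gamma,\gamma)$ gives the exponent $\pi\sqrt{|\chi|}$, and in terms of $k=\frac12i(\gamma,\gamma)$, the actual number of self-intersections, it gives $\sqrt2\,\pi\sqrt{|\chi|}$.

## 7. Bounded multiplicity in mapping class group orbits

The mechanism: a curve close to $m$ crosses every geodesic about as often as its length allows. If $\gamma$ is moved by $\varphi$ to a curve close to $m$ that is not much shorter, then, crossing numbers being invariant, $\varphi$ cannot lengthen any curve much, and few mapping classes have that property.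

**Lemma 6.** There are a neighborhood $\mathcal U_2$ of $m$ in $\mathcal P$ and $m_0\in\mathbb N$ such that for every primitive $\gamma$ there are at most $m_0$ elements $\varphi\in\mathrm{MCG}(\Sigma)$ with $\mu_{\varphi\gamma}\in\mathcal U_2$ and $\ell(\varphi\gamma)\ge\frac12\ell(\gamma)$.

**Step 1: a uniform lower bound for crossing.** We look for $\kappa>0$ and $\mathcal U_2$ with $(\mu\times\nu)(S)\ge\kappa$ for all $\mu\in\mathcal U_2$ and all $\nu\in\mathcal P$. Let
$$h(v,w)=\min\big(1,\mathrm{dist}((v,w),S^c)\big),$$
which is continuous, with $0\le h\le1_S$ and $h>0$ on $S$. For each $w$ the set $\{v:(v,w)\in S\}$ is open and nonempty, and $m$ has full support, so $\int h(v,w)\,dm(v)>0$. This integral is continuous in $w$, because $h$ is uniformly continuous, so by compactness it is at least $2\kappa$ for some $\kappa>0$. Also by uniform continuity and compactness there are $w_1,\dots,w_N$ such that every function $h(\cdot,w)$ is within $\kappa/4$ of some $h(\cdot,w_j)$ in sup norm. Put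
$$\mathcal U_2=\Big\{\mu:\Big|\int h(\cdot,w_j)\,d\mu-\int h(\cdot,w_j)\,dm\Big|<\frac\kappa4\ \text{ for all } j\Big\}.$$
For $\mu\in\mathcal U_2$ and any $w$, with a suitable $j$,
$$\int h(\cdot,w)\,d\mu\ \ge\ \int h(\cdot,w_j)\,d\mu-\frac\kappa4\ \ge\ \int h(\cdot,w_j)\,dm-\frac\kappa2\ \ge\ \kappa .$$
Integrating over $w$ with respect to $\nu$ and using $h\le 1_S$ gives the claim.

**Step 2: $\varphi$ does not lengthen curves much.** Let $\gamma,\varphi$ be as in the lemma and let $\beta$ be any primitive class. By Step 1, then (2), then (1), then (2) again,
$$\kappa\,\ell(\varphi\gamma)\ell(\varphi\beta)\le\ell(\varphi\gamma)\ell(\varphi\beta)\,(\mu_{\varphi\gamma}\times\mu_{\varphi\beta})(S)=\varepsilon^2i(\varphi\gamma,\varphi\beta)=\varepsilon^2i(\gamma,\beta)\le\ell(\gamma)\ell(\beta).$$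
Since $\ell(\varphi\gamma)\ge\frac12\ell(\gamma)$,
$$\ell(\varphi\beta)\le 2\kappa^{-1}\ell(\beta)\qquad\text{for all primitive }\beta.\tag{4}$$
The curve $\gamma$ has disappeared from the estimate.

**Step 3: reduction to a finite stabilizer.** Let $c_1,\dots,c_{2g}$ be a chain of oriented simple closed curves: $c_j$ and $c_{j+1}$ meet once, transversally, and all other pairs are disjoint. The graph $\bigcup c_j$ has $2g-1$ vertices of valence $4$, hence $2(2g-1)$ edges and Euler characteristic $1-2g$. A regular neighborhood has one boundary component, so its complement is connected with one boundary circle and Euler characteristic $(2-2g)-(1-2g)=1$. It is a disc, and $\Sigma\setminus\bigcup c_j$ is an open disc. Each $c_j$ meets a neighbor once, so it is nonseparating, hence primitive by Example 3.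

By (4), each $\varphi c_j$ is one of the finitely many classes of length at most $2\kappa^{-1}\ell(c_j)$. So finitely many tuples $(\varphi c_1,\dots,\varphi c_{2g})$ occur, their number bounded in terms of $X$ and $\kappa$ alone. The $\varphi$ with a given tuple lie in one coset of the subgroup $H\subset\mathrm{MCG}(\Sigma)$ that fixes all the classes $c_j$. It remains to see that $H$ is finite. Then $m_0$ can be taken to be the number of tuples times $|H|$.

**Step 4: $H$ is finite.** We use the Alexander method (Farb–Margalit, *A Primer on Mapping Class Groups*, Prop. 2.8) for the $c_j$. Its hypotheses hold. The curves are in pairwise minimal position, since any two meet at most once. They are pairwise non-isotopic, since they form a basis of $H_1(\Sigma)$: the matrix of their algebraic intersections is tridiagonal, with zero diagonal and entries $\pm1$ and $\mp1$ next to it, and expansion gives determinant $1$. Among any three of them two are disjoint: if $i<j<k$, then $c_i\cap c_k=\emptyset$. And they fill, since the complement is a disc. The conclusion is that each element of $H$ is represented by a homeomorphism preserving the graph $\bigcup c_j$,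 and that one which fixes all vertices and all oriented edges is isotopic to the identity. If two elements of $H$ have such representatives with the same action on vertices and oriented edges, their quotient is trivial and they are equal. So $|H|$ is at most the number of automorphisms of a finite graph. $\square$

## 8. At least $ce^T/T$ closed geodesics of length about $T$ near $m$

**Proposition 7.** For every neighborhood $\mathcal U$ of $m$ in $\mathcal P$ there are $c>0$ and $T_0$ such that for all $T\ge T_0$ there are at least $ce^T/T$ primitive classes $\gamma$ with $|\ell(\gamma)-T|\le1$ and $\mu_\gamma\in\mathcal U$.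

The plan is as follows. A set of vectors $v$ of measure bounded below returns near its starting point after time $T$ and is well distributed up to time $T$. Each such orbit segment is shadowed by a closed geodesic of length about $T$, which is then also well distributed. One closed geodesic can serve only a set of $v$ of measure $O(Te^{-T})$, so at least about $e^T/T$ of them occur.

**Step 1: coordinates and constants.** Identify $T^1\mathbb H^2$ with $G$ via $x\mapsto xv_0$, where $v_0$ is the upward unit vector at $i$. Then $g_t$ is right multiplication by $A_t=\mathrm{diag}(e^{t/2},e^{-t/2})$. Write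
$$n(b)=\begin{pmatrix}1&b\\0&1\end{pmatrix},\qquad n^-(b)=\begin{pmatrix}1&0\\b&1\end{pmatrix}.$$
Let $d$ be a left-invariant Riemannian metric on $G$. The projection $\pi:G\to\mathbb H^2$ to base points is $G$-equivariant, hence Lipschitz, and we scale $d$ so that it is $1$-Lipschitz. Use the quotient metric on $T^1X=\Gamma\backslash G$. One-parameter subgroups have constant speed for $d$, so there is a constant $C_d$ with
$$d(1,n(b)),\ d(1,n^-(b)),\ d(1,A_b)\ \le\ C_d|b| .$$
Put $C_0=7C_d$ and $C_1=8C_d$.

**Step 2: the set $E_T$ of good starting vectors.** Lipschitz functions are dense in $C(T^1X)$, so after shrinking $\mathcal U$ we may assume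
$$\mathcal U=\Big\{\mu:\Big|\int f_j\,d\mu-\int f_j\,dm\Big|<3\eta,\ j\le n\Big\}$$
with each $f_j$ $\Lambda$-Lipschitz and $|f_j|\le\Lambda$. Let
$$G_T=\Big\{v:\Big|\frac1T\int_0^Tf_j(g_tv)\,dt-\int f_j\,dm\Big|<\eta,\ j\le n\Big\}.$$
By ergodicity $m(G_T)\to1$. Fix $r\in(0,\frac1{10}]$ with $\Lambda C_0r<\eta$. Let $V\subset G$ be an open neighborhood of $1$ such that every element of $V^{-1}V$ has a matrix representative within $r$ of the identity in each entry. Fix $x_0\in G$ and let $B=\Gamma x_0V\subset T^1X$, a nonempty open set. By mixing $m(B\cap g_{-T}B)\to m(B)^2$, so for $T$ large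
$$E_T=B\cap g_{-T}B\cap G_T\qquad\text{satisfies}\qquad m(E_T)\ge\tfrac12m(B)^2>0 .$$

**Step 3: closing the orbit segment.** We attach to each $v\in E_T$ a hyperbolic $a\in\Gamma$. Write $v=\Gamma x$ with $x=x_0y$, $y\in V$. Since $g_Tv\in B$, there are $a\in\Gamma$ and $y'\in V$ with $xA_T=ax_0y'=axu$, where $u=y^{-1}y'\in V^{-1}V$. Then $u^{-1}=y'^{-1}y\in V^{-1}V$ too, and
$$x^{-1}ax=A_Tu^{-1}=\begin{pmatrix}e^{T/2}p&e^{T/2}q\\e^{-T/2}s&e^{-T/2}w\end{pmatrix},\qquad|p-1|,|w-1|,|q|,|s|\le r .$$
Let $T\ge10$. The trace $\mathrm{tr}=e^{T/2}p+e^{-T/2}w\ge0.9\,e^5$ exceeds $2$, so $a$ is hyperbolic. Its translation length $\ell$ satisfies $e^{\ell/2}+e^{-\ell/2}=\mathrm{tr}$, so $e^{\ell/2}\in[\mathrm{tr}-1,\mathrm{tr}]$. Here $\mathrm{tr}-1\ge0.9\,e^{T/2}-1\ge0.89\,e^{T/2}$ because $0.01\,e^5>1$, and $\mathrm{tr}\le(1.1+1.1e^{-10})e^{T/2}\le1.11\,e^{T/2}$. Hence $|\ell-T|\le\max(2|\log0.89|,2\log1.11)\le1$.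

**Step 4: where the axis of $a$ is.** The fixed points of $x^{-1}ax$ are the solutions of
$$se^{-T}z^2-Pz-q=0,\qquad P=p-we^{-T}\in[0.89,1.11],$$
namely
$$z_-=\frac{-2q}{P+\sqrt{P^2+4sqe^{-T}}},\qquad z_+=\frac{P+\sqrt{P^2+4sqe^{-T}}}{2se^{-T}}\quad(z_+=\infty\text{ if }s=0).$$
Since $|4sqe^{-T}|\le0.04\,e^{-10}$, the square root is at least $0.88$. Therefore $|z_-|\le\frac{2r}{1.77}\le3r$ and $|z_+|\ge\frac{1.77\,e^T}{2r}\ge\frac{e^T}{3r}$. The derivative of $x^{-1}ax$ at $z_-$ is $e^T(w+sz_-)^{-2}$. It exceeds $1$, since $|w+sz_-|\le1.1+0.03$. So $z_-$ is the repelling fixed point and $z_+$ the attracting one.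

**Step 5: the axis shadows the orbit segment.** Put $k=n(z_-)\,n^-(\zeta)$ with $\zeta=1/(z_+-z_-)$ (and $\zeta=0$ if $z_+=\infty$). Then $|\zeta|\le\big(\frac{e^T}{3r}-3r\big)^{-1}\le4re^{-T}$, since $e^T\ge36r^2$. As $n^-(\zeta)$ acts by $z\mapsto z/(\zeta z+1)$, it sends $0$ to $0$ and $\infty$ to $1/\zeta=z_+-z_-$. Hence $k$ sends $0,\infty$ to $z_-,z_+$. So $t\mapsto kA_t$ runs along the axis of $x^{-1}ax$ from repelling to attracting end, and $t\mapsto xkA_t$ runs along the axis of $a$ with its orientation. Now $A_{-t}n(b)A_t=n(be^{-t})$ and $A_{-t}n^-(b)A_t=n^-(be^t)$. By left invariance, for $0\le t\le T$,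
$$d(xA_t,xkA_t)=d(1,A_{-t}kA_t)=d\big(1,n(z_-e^{-t})\,n^-(\zeta e^t)\big)\le C_d\big(|z_-|e^{-t}+|\zeta|e^t\big)\le C_d(3r+4r)=C_0r.\tag{5}$$

**Step 6: the closed geodesic is well distributed.** Let $\gamma_v$ be the class of $a$ (one choice of $x$ and $a$ for each $v$), let $\ell=\ell(\gamma_v)$ and $w_v=\Gamma xk$. Then $w_v$ is tangent to the geodesic of $\gamma_v$, so $\int f_j\,d\mu_{\gamma_v}=\frac1\ell\int_0^\ell f_j(g_tw_v)\,dt$. Replacing $\frac1\ell\int_0^\ell$ by $\frac1T\int_0^T$ costs at most
$$\frac{\Lambda|\ell-T|}{T}+\Big|\frac1\ell-\frac1T\Big|\,\ell\Lambda\ \le\ \frac{2\Lambda}T,$$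
and then replacing $w_v$ by $v$ costs at most $\Lambda C_0r$, by (5). Hence
$$\Big|\int f_j\,d\mu_{\gamma_v}-\frac1T\int_0^Tf_j(g_tv)\,dt\Big|\le\Lambda C_0r+\frac{2\Lambda}T,$$
which is less than $2\eta$ for $T$ large. As $v\in G_T$, it follows that $\mu_{\gamma_v}\in\mathcal U$.

**Step 7: one class serves few vectors.** Let $\mathfrak a$ be a class with $|\ell(\mathfrak a)-T|\le1$. We show that $\{v\in E_T:\gamma_v=\mathfrak a\}$ is contained in a Borel set of $m$-measure at most $CTe^{-T}$, with $C$ independent of $T$ and $\mathfrak a$. Choose a representative $a_1$ of $\mathfrak a$ and unit vectors $\tilde w_1,\dots,\tilde w_N$ along one $a_1$-period of its oriented axis, with spacing at most $r$ and $N\le(T+1)/r+1$.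

If $\gamma_v=\mathfrak a$, then $a$ is conjugate to $a_1$. Replacing $x$ by $hx$ for a suitable $h\in\Gamma$, we may assume $a=a_1$ and, after a further power of $a_1$, that $xk$ lies on the chosen period. (Estimate (5) is unchanged, by left invariance.) So $xk=\tilde w_jA_\sigma$ for some $j$ and $|\sigma|\le r$, and $d(xkA_t,\tilde w_jA_t)=d(A_\sigma,1)\le C_dr$. With (5),
$$d(xA_t,\tilde w_jA_t)\le C_1r\qquad(0\le t\le T).$$
Since $\pi$ is $1$-Lipschitz, $x$ lies in the closed set $Q_j$ of those $\tilde v\in T^1\mathbb H^2$ whose base point is within $C_1r$ of $\pi\tilde w_j$ and for which the base point of $g_T\tilde v$ is within $C_1r$ of $o_j=\pi(\tilde w_jA_T)$.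

Bound the measure of $Q_j$. Fix a base point, and let $R$ be its distance from $o_j$. If some direction is admissible, the ball of radius $C_1r$ about $o_j$ contains a point at distance $T$ from the base point, so $R\ge T-C_1r$. For $T$ large this exceeds $C_1r$, and the ball is seen from the base point under a half-angle $\alpha<\frac\pi2$ with
$$\sin\alpha=\frac{\sinh(C_1r)}{\sinh R}\le\frac{\sinh(C_1r)}{\sinh(T-C_1r)}\le Ce^{-T}$$
(the right triangle formed by the base point, $o_j$ and the point of tangency). Since $\alpha\le\frac\pi2\sin\alpha$, the admissible directions have total angle at most $Ce^{-T}$ with a new $C$. The base points fill a disc of fixed radius, so $Q_j$ has Liouville measure at most $Ce^{-T}$. Projecting to $T^1X$ does not increase measure. Summing over $j\le N\le(T+1)/r+1$ gives the bound $CTe^{-T}$, as $r$ is fixed.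

**Step 8: counting classes.** $E_T$ is covered by the sets of Step 7, one for each class that occurs as $\gamma_v$. Since $m(E_T)\ge\frac12m(B)^2$, at least $c'e^T/T$ distinct classes occur. By Steps 3 and 6 they have $|\ell-T|\le1$ and $\mu\in\mathcal U$.

**Step 9: discarding non-primitive classes.** First, at most $Ce^R$ classes have length at most $R$. Indeed, each has a representative whose axis meets a fixed compact fundamental domain, so this element moves a fixed base point by at most $R+C$. Small discs of a fixed radius about the points of a $\Gamma$-orbit are disjoint, so comparing areas bounds the number of such elements by $Ce^R$. Now a non-primitive class of length at most $T+1$ is a power, with exponent at most $(T+1)/\mathrm{sys}(X)$, of a class of length at most $(T+1)/2$. So there are at most $CTe^{T/2}$ of them. Removing them from the $c'e^T/T$ classes of Step 8 leaves at least $ce^T/T$ primitive ones for $T$ large. $\square$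

## 9. From length to self-intersections: proof of the Theorem

**Step 1: the family $F_T$.** Let $\delta\in(0,1)$ and $\mathcal U=\mathcal U_1\cap\mathcal U_2$, with $\mathcal U_1$ from Lemma 5 for this $\delta$ and $\mathcal U_2$ from Lemma 6. For $T\ge\max(T_0,3)$ let $F_T$ be the set of primitive classes with $|\ell(\gamma)-T|\le1$ and $\mu_\gamma\in\mathcal U$. By Proposition 7, $|F_T|\ge ce^T/T$.

**Step 2: $F_T$ meets many orbits.** If $\gamma$ and $\varphi\gamma$ are both in $F_T$, then $\mu_{\varphi\gamma}\in\mathcal U_2$ and, as $T\ge3$,
$$\ell(\varphi\gamma)\ge T-1\ge\tfrac12(T+1)\ge\tfrac12\ell(\gamma).$$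
By Lemma 6, for each $\gamma\in F_T$ at most $m_0$ mapping classes $\varphi$ have this property, so each orbit contains at most $m_0$ elements of $F_T$. Hence $F_T$ meets at least $ce^T/(m_0T)$ orbits.

**Step 3: pigeonhole in $k$.** By (3), every $\gamma\in F_T$ has
$$I(\gamma)\in\Big[(1-\delta)\frac{(T-1)^2}{2\pi^2|\chi|},\ K_T\Big],\qquad K_T=(1+\delta)\frac{(T+1)^2}{2\pi^2|\chi|},$$
an interval containing at most $K_T+1$ integers. $I$ is constant on orbits, so some integer $k_T$ in this interval satisfies
$$N_{k_T}(\Sigma)\ge\frac{c\,e^T}{m_0\,T\,(K_T+1)} .$$

**Step 4: the exponent.** As $T\to\infty$, the left end of the interval tends to infinity, so $k_T\to\infty$. The logarithm of the last right side is $T-O(\log T)$, positive for large $T$, and $\sqrt{k_T}\le\sqrt{K_T}=\sqrt{1+\delta}\,(T+1)/(\pi\sqrt{2|\chi|})$. Therefore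
$$\frac{\log N_{k_T}(\Sigma)}{\sqrt{k_T}}\ \ge\ \frac{\pi\sqrt{2|\chi|}}{\sqrt{1+\delta}}\cdot\frac{T-O(\log T)}{T+1}\ \longrightarrow\ \frac{\pi\sqrt{2|\chi|}}{\sqrt{1+\delta}} .$$
So $\limsup_k\log N_k(\Sigma_g)/\sqrt k\ge\pi\sqrt{2|\chi|}/\sqrt{1+\delta}$ for every $\delta\in(0,1)$. Letting $\delta\to0$,
$$\limsup_{k\to\infty}\frac{\log N_k(\Sigma_g)}{\sqrt k}\ \ge\ \pi\sqrt{2|\chi|}=\sqrt2\,\pi\sqrt{2g-2}\ >\ \pi\sqrt{2g-2}. \qquad\blacksquare$$
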